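# Weak units and uncountable disjoint families: why no infinite dimensional Banach lattice is uncountably categorical

## 1. Two models of density $\omega_1$, by hand

Take a Banach lattice $E$ and write down everything that continuous first-order logic can say about its norm, its vector operations and its lattice operations. This is the theory $T=\mathrm{Th}(E)$. Does $T$, together with one uncountable density $\kappa$, pin down the lattice? If $T$ has exactly one model of density $\kappa$, up to surjective linear isometries preserving $\vee,\wedge$, for some uncountable $\kappa$, then $E$ is called uncountably categorical. (If $E$ is finite dimensional, its balls are compact and it is the only model of its theory, so we always assume infinite dimension.) As a Banach space, infinite dimensional Hilbert space is uncountably categorical. The question is what the lattice operations change.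

The answer that one would first guess is that categoricity always fails, for the following reason. A theory does not say how many pairwise disjoint vectors there are beyond "infinitely many". So there should be a "wide" model of density $\omega_1$ with uncountably many disjoint unit vectors. There should also be a "narrow" model of density $\omega_1$ living under one vector $w$, a **weak order unit** ($z\perp w\Rightarrow z=0$, where $x\perp y$ means $|x|\wedge|y|=0$), so that only countably many disjoint pieces fit. Let us test this.

**A tool: permuting coordinates.** Let $I\subseteq J$ be infinite sets. Let $N_J$ be one of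
$$\ell_p(J),\qquad L_p(\{\pm1\}^J),\qquad \Big(\bigoplus_{j\in J}L_p[0,1]\Big)_p\qquad(1\le p<\infty),$$
and let $N_I\subseteq N_J$ be the part that uses only coordinates in $I$. Then $N_I\prec N_J$. Indeed, vectors depending on finitely many coordinates are dense, and every permutation of $J$ acts by an automorphism. Given a formula $\varphi(x,\bar b)$ with $\bar b\in N_I$, approximate $\bar b$ by $\bar b'$ depending on a finite $F\subseteq I$. Approximate a near-optimal witness $c\in N_J$ for $\inf_x\varphi(x,\bar b')$ by some $c'$ depending on a finite $G\subseteq J$. A permutation fixing $F$ pointwise and carrying $G$ into $I$ moves $c'$ to an equally good witness in $N_I$. This is the Tarski–Vaught test.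

**The lattice $L_p[0,1]$.** It is isomorphic to $L_p(\{\pm1\}^\omega)$ by binary expansion, and to the $\ell_p$-sum of countably many copies of itself by cutting $[0,1]$ into countably many intervals and rescaling. So the tool gives two models of density $\omega_1$. The first is $L_p(\{\pm1\}^{\omega_1})$, with weak unit $1$; its density is $\omega_1$ because the coordinate functions have constant positive distance from each other. The second is $(\bigoplus_{\omega_1}L_p[0,1])_p$, with an uncountable disjoint family. In the first, a disjoint family of nonzero functions is countable, since the supports have positive measure in a probability space. The guess is right here.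

**The lattice $\ell_p$.** The wide model is $\ell_p(\omega_1)$. A narrow model is less visible: $\ell_p$ itself has a weak unit, but all vectors are built from atoms, and uncountably many atoms are uncountably many disjoint vectors. An ultrapower shows where more room can come from. Let $e$ be the class of $c_n=n^{-1/p}(e_1+\dots+e_n)$. Splitting $c_n$ into $k$ nearly equal blocks shows that $e$ is a sum of $k$ disjoint positive vectors of norm $k^{-1/p}$. So $e$ dominates no atom: if $a\le e$ is an atom and $e=\sum_je_j$ with disjoint $e_j\ge 0$ of norm $\le\varepsilon$, then $a\wedge e_j\ne0$ for some $j$, so $e_j$ dominates a positive multiple of $a$. Hence $a\perp e_i$ for $i\ne j$, and $a=a\wedge e\le\sum_i a\wedge e_i\le e_j$, so $\|a\|\le\varepsilon$. In $\ell_p(\omega_1)$ every positive nonzero vector dominates an atom. A model of density $\omega_1$ containing $e$ is therefore not isomorphic to $\ell_p(\omega_1)$.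

**The lattice $c_0$.** Put $a_k=e_1+\dots+e_k$. Then $\|(a_j-a_k)^+\|$ is $0$ for $j\le k$ and $1$ for $j>k$. The formula $\|(x-y)^+\|$ orders an infinite sequence, and this instability rules out categoricity by counting types (Section 3).

So the guess survives. The plan is: instability is excluded by counting types; in the stable case build a wide and a narrow model. The wide one comes from compactness. All the difficulty is in the narrow one: we must make a model bigger $\omega_1$ times without ever creating a vector disjoint from everything before.

## 2. The theorems, and what is taken for granted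

The Banach-lattice signature $L_{BL}$ has the closed bounded balls as sorts, and addition, multiplication by scalars from a countable dense set of reals, zero, the norm, and $\vee,\wedge$ as symbols. Let $L\supseteq L_{BL}$ be a countable continuous signature: extra uniformly continuous predicates, functions or constants on the balls are allowed. Let $T$ be a complete $L$-theory one (equivalently every) model of which expands an infinite dimensional Banach lattice.

**Theorem A.** *No infinite dimensional Banach lattice is uncountably categorical* (here $L=L_{BL}$).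

**Theorem B.** *For all $L,T$ as above, $T$ is not $\kappa$-categorical for any uncountable $\kappa$; it has at least two models of every uncountable density. If $T$ is $\omega$-stable, then among its models of density $\omega_1$ there is one with a weak order unit, in which all disjoint families of nonzero elements are countable, and one with an uncountable disjoint family of unit vectors.*

Theorem A is the statement conjectured in the slides "Uncountable Categoricity for Structures Based on Banach Spaces". They list as known that for $1\le p<\infty$, $p\ne2$, no infinite dimensional $L_p$-space is uncountably categorical, as a Banach space or as a Banach lattice, and that no $L_2$-space is uncountably categorical as a Banach lattice.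

**Conventions.** $\mathfrak M$ is a large saturated, strongly homogeneous model of $T$. "Model" means small elementary submodel of $\mathfrak M$; parameter sets are small. $S_n(A)$ is the space of types over $A$ of $n$-tuples from fixed balls. It carries the compact Hausdorff *logic topology* and the metric
$$d(p,q)=\min\{d(a,b):a\models p,\ b\models q\}.$$
For instance, if $a,b\in A$ then $d(\mathrm{tp}(a/A),\mathrm{tp}(b/A))=\|a-b\|$. An *$A$-definable predicate* is a uniform limit of formulas over $A$, that is, a continuous function on $S_n(A)$; it is uniformly continuous. A set $D$ is *definable* if $\mathrm{dist}(\cdot,D)$ is a definable predicate. For example, the positive cone is definable, with $\mathrm{dist}(x,E^+)=\|x^-\|$: if $y\ge0$ then $(y-x)^+\ge(-x)^+=x^-$, and $y=x^+$ attains the bound. $T$ is *$\omega$-stable* if $(S_n(A),d)$ is separable for every separable $A$ and every $n$. A formula $\varphi(x,y)$ has the *order property* if there are $r<s$ such that for every $m$ there are, in some model, $(a_i,b_i)_{i\le m}$ with $\varphi(a_i,b_j)\le r$ for $i<j$ and $\ge s$ for $i>j$, or the same with $r,s$ exchanged. $T$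 is *stable* if no formula has the order property.

**Standard facts.**

* **(F1)** Morley's theorem for countable continuous signatures (Ben Yaacov, JSL 2005; Shelah–Usvyatsov, Israel J. Math. 2011): categoricity in one uncountable density implies categoricity in all of them.
* **(F2)** (Ben Yaacov–Berenstein–Henson–Usvyatsov; Ben Yaacov–Usvyatsov, TAMS 2010.) Let $T$ be stable, $M$ a model, $p\in S(M)$. For each $M$-definable $\varphi(x,y)$ there is an $M$-definable $d_p\varphi(y)$ with $\varphi(p,b)=d_p\varphi(b)$ for $b\in M$. For $A\supseteq M$ the values $d_p\varphi(a)$, $a\in A$, define a complete type $p|A$, the *nonforking extension*. It is *approximately finitely satisfiable* in $M$: if $a\models p|A$ and $\varphi(a,c)>r$ with $c\in A$, then $\varphi(m,c)>r$ for some $m\in M$. Independence is symmetric: $a\models\mathrm{tp}(a/M)|Mb$ iff $b\models\mathrm{tp}(b/M)|Ma$. A *Morley sequence* of $p$ over $M$, meaning $w_i\models p|Mw_{<i}$ for all $i$, stays Morley under permutation.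
* **(F3)** $d$ is complete, its topology refines the logic topology, and closed $d$-balls are logic-closed. Sup and inf over a definable set preserve definability.
* **(F4)** (Aliprantis–Burkinshaw, *Positive Operators*; Meyer-Nieberg; Luxemburg–Zaanen.) A Banach lattice has order continuous norm iff every sequence $0\le x_n\uparrow\le x$ is norm Cauchy. Then it is Dedekind complete, every band is a projection band, band projections commute, and the projection onto the band generated by $w\ge0$ is $P_wx=\sup_n(x\wedge nw)$ for $x\ge0$. An infinite dimensional Banach lattice contains an infinite disjoint sequence of nonzero elements. (In $L_p(\mu)$, $\mu$ finite, band projections are multiplications by indicators.)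
* **(F5)** Bonami–Beckner: $\|T_\sigma g\|_2\le\|g\|_{1+\sigma^2}$ on $\{\pm1\}^K$, $0\le\sigma\le1$. So if $f$ is uniform, $f'$ arises from $f$ by flipping each coordinate independently with probability $\frac{1-\rho}2$ ($0\le\rho\le1$), and $A$ has measure $\alpha$, then $\mathbb P(f,f'\in A)=\|T_{\sqrt\rho}1_A\|_2^2\le\alpha^{2/(1+\rho)}$.

Two remarks on (F2). Two Morley sequences of $p$ of the same length have the same type over $M$, by induction, since $p|A$ is given by a fixed definition. And a realization of $p|A$ realizes $p|\mathrm{dcl}(A)$, because a type over $A$ has only one extension to $\mathrm{dcl}(A)$.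

## 3. Counting types: categoricity forces $\omega$-stability

**Lemma 3.1.** *If $T$ is $\kappa$-categorical for some uncountable $\kappa$, then $T$ is $\omega$-stable.*

*Proof.* Suppose $T$ is not $\omega$-stable. A nonseparable metric space has an uncountable $\varepsilon$-separated subset for some $\varepsilon>0$. So there are a separable $A$, an $n$ and $\varepsilon>0$ with $\omega_1$ many types in $S_n(A)$ at pairwise $d$-distance $\ge\varepsilon$. By Löwenheim–Skolem there is a model $N'\supseteq A$ of density $\kappa$ realizing $\omega_1$ of them.

**Step 1 (Skolem functions and indiscernibles).** We build a second model in which few types are realized. By (F4) some model contains disjoint unit vectors $(a_i)_{i<\omega}$; place them in $\mathfrak M$. For each $\varphi(x,\bar y)$ in a countable dense set of formulas and each rational $\sigma>0$ choose a function $F_{\varphi,\sigma}$ on $\mathfrak M$, possibly discontinuous, with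
$$\varphi(F_{\varphi,\sigma}(\bar b),\bar b)\le\inf_x\varphi(x,\bar b)+\sigma .$$
There are countably many terms $\tau(v_1,\dots,v_n)$ in these functions. For each formula $\psi$ of a countable dense set and terms $\tau_1,\dots,\tau_k$ in $v_1,\dots,v_n$, consider the bounded real function
$$g(i_1<\dots<i_n)=\psi\big(\tau_1(a_{i_1},\dots,a_{i_n}),\dots,\tau_k(a_{i_1},\dots,a_{i_n})\big).$$
Cutting its range into finitely many short intervals and applying Ramsey's theorem gives an infinite set on which $g$ is nearly constant. Do this for all $g$ and all interval lengths $2^{-m}$ in turn, with decreasing infinite sets $H_0\supseteq H_1\supseteq\dots$, and take a diagonal sequence $h_0<h_1<\dots$, $h_k\in H_k$. Along it every $g$ converges as $i_1\to\infty$. The limits define for each $n$ a type $p_n^*$ in variables $x_\tau$, one for each term $\tau$ in $v_1,\dots,v_n$; it is consistent as a limit of types of actual tuples. The system is coherent: restricting $p^*_n$ to terms in $v_{j_1},\dots,v_{j_m}$ gives $p_m^*$, because both are limits of the same numbers.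

**Step 2 (stretching).** By compactness and coherence there are elements $\tau(\bar\imath)$ for all terms $\tau$ and increasing tuples $\bar\imath$ from the ordinal $\kappa$, whose $L$-types are prescribed by $(p_n^*)$: finitely many conditions involve only $i_1<\dots<i_N$, and $p^*_N$ provides them. Let $N$ be the closure of the set of all these elements. The defining inequality of $F_{\varphi,\sigma}$ is a closed condition, so it belongs to the types $p_n^*$. With uniform continuity of formulas, $N$ passes the Tarski–Vaught test and is a model. Its density is $\kappa$: there are $\kappa$ many elements $\tau(\bar\imath)$, and the $v_1(i)$, $i<\kappa$, are disjoint unit vectors, at pairwise distance $\ge1$.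

**Step 3 (few types).** Let $A'\subseteq N$ be separable. It lies in the closure of the elements $\tau(\bar\imath)$ with indices in some countable $I_0\subseteq\kappa$. The type of $\tau(\bar\imath)$ over $A'$ depends only on $\tau$ and the order type of $\bar\imath$ over $I_0$. An $i\notin I_0$ has its cut in $I_0$ determined by the least element of $I_0$ above it, if any, because $\kappa$ is well ordered. So there are countably many possibilities, also for tuples of such elements. Since $d(\mathrm{tp}(a/A'),\mathrm{tp}(b/A'))\le d(a,b)$, the set of types over $A'$ realized in $N$ is $d$-separable. An isomorphism $N'\to N$ would carry $A$ to a separable $A'\subseteq N$ over which uncountably many $\varepsilon$-separated types are realized. So $N'\not\cong N$, contradicting $\kappa$-categoricity. $\square$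

**Lemma 3.2.** *If $T$ is $\omega$-stable, then $T$ is stable.*

*Proof.* If $\varphi$ has the order property, compactness gives $r<s$ and $(a_i,b_i)_{i\in\mathbb R}$ with $\varphi(a_i,b_j)\le r$ for $i<j$ and $\ge s$ for $i>j$ (or with $r,s$ exchanged). For irrational $i<i'$ pick a rational $j$ in between; then $\varphi(\cdot,b_j)$ differs by at least $s-r$ at $a_i$ and $a_{i'}$. By uniform continuity of $\varphi$ the types of the $a_i$, $i$ irrational, over the countable set $\{b_j:j\in\mathbb Q\}$ are uniformly $d$-separated, so $T$ is not $\omega$-stable. $\square$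

**From now on $T$ is $\omega$-stable.**

## 4. What stability does to the norm

The computation for $c_0$, read backwards, gives the three lattice facts that carry the proof.

**4.1 Property (Q).** *For each $\gamma>0$ there is $m(\gamma)$ such that in every model, any $m(\gamma)$ pairwise disjoint positive elements of norm $\ge\gamma$ have sum of norm $>1$.*

*Proof.* Otherwise for every $m$ there are, in some model, disjoint $x_1,\dots,x_m\ge0$ with $\|x_i\|\ge\gamma$ and $\|\sum x_i\|\le1$. Put $a_k=\sum_{i\le k}x_i$. Then $\|(a_j-a_k)^+\|$ is $0$ for $j\le k$ and $\ge\|x_j\|\ge\gamma$ for $j>k$. So $\|(x-y)^+\|$ has the order property, against 3.2. $\square$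

For example, in $L_p$ the sum of $m$ such elements has norm at least $m^{1/p}\gamma$, so any $m(\gamma)>\gamma^{-p}$ will do.

**4.2 Order continuity.** *Every model, including $\mathfrak M$, has order continuous norm.* If $0\le x_n\uparrow\le x$ is not Cauchy, a subsequence has consecutive differences of norm $\ge\gamma>0$. By monotonicity $\|(x_{n_j}-x_{n_k})^+\|$ is $0$ for $j\le k$ and $\ge\gamma$ for $j>k$, so (after scaling into the unit ball) the same formula has the order property. Now use (F4). In particular all bands in models are projection bands.

The next lemma converts an order inequality (a weighted sum of projections of $|y|$ is small compared with $|y|$) into a norm inequality. In $L_1$ it is trivial with $\eta(\gamma)=\gamma$, since the norm is additive on positive elements. In general only (Q) is available.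

**4.3 Lemma.** *For each $\gamma>0$ there is $\eta(\gamma)>0$ such that: if $\|y\|=1$ in a model, $(Q_i)$ is a finite family of band projections, $p_i\ge0$, $\sum p_i\le1$, and $\sum p_iQ_i|y|\le\eta(\gamma)|y|$, then $\sum p_i\|Q_iy\|\le\gamma$.*

*Proof.* Let $m=m(\gamma/4)$ and $\eta=\eta(\gamma)=\gamma^2/(4m^2)$. Suppose $\sum p_i\|Q_iy\|>\gamma$. We produce $m$ disjoint pieces of $|y|$ of norm $\ge\gamma/4$.

**Step 1 (keep the large projections).** Put $I=\{i:\|Q_iy\|\ge\gamma/2\}$ and $p(I)=\sum_{i\in I}p_i$. The indices outside $I$ contribute at most $\gamma/2$, and $\|Q_iy\|\le1$, so $p(I)>\gamma/2$. With $p_i'=p_i/p(I)$ on $I$ we get $\sum_{i\in I}p_i'Q_i|y|\le\frac{2\eta}\gamma|y|$.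

**Step 2 (sample).** For $i\in I$ choose a positive functional $\phi_i$ of norm $1$ with $\phi_i(Q_i|y|)=\|Q_iy\|\le1$. Let $i_1,\dots,i_m$ be independent with law $p'$. For $j<k$, conditioning on $i_j$ gives
$$\mathbb E\,\phi_{i_j}(Q_{i_j}Q_{i_k}|y|)\le\tfrac{2\eta}\gamma\,\mathbb E\,\phi_{i_j}(Q_{i_j}|y|)\le\tfrac{2\eta}\gamma .$$
So for some choice of $i_1,\dots,i_m$ we have $\sum_{j<k}\phi_{i_j}(Q_{i_j}Q_{i_k}|y|)\le\binom m2\frac{2\eta}\gamma\le\frac{m^2\eta}\gamma=\frac\gamma4$.

**Step 3 (make disjoint).** Put $x_j=Q_{i_j}\prod_{k>j}(1-Q_{i_k})|y|$. For $j<k$, $x_k$ lies in the band of $Q_{i_k}$ and $x_j$ in its complement. So the $x_j$ are pairwise disjoint, each is $\le|y|$, and $\sum_jx_j\le|y|$. Since $1-\prod_{k>j}(1-Q_{i_k})\le\sum_{k>j}Q_{i_k}$ on positive elements, $x_j\ge Q_{i_j}|y|-\sum_{k>j}Q_{i_j}Q_{i_k}|y|$. Hence $\|x_j\|\ge\phi_{i_j}(x_j)\ge\frac\gamma2-\frac\gamma4=\frac\gamma4$. So $m(\gamma/4)$ disjoint positive elements of norm $\ge\gamma/4$ have sum of norm $\le1$, contradicting (Q). $\square$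

**4.4 A divisible element.** *There are a separable model $M_0$ and $0\le e\in M_0$, $\|e\|=1$, such that for every $\varepsilon>0$, $e$ is a finite sum of disjoint positive elements of $M_0$ of norm $\le\varepsilon$.*

*Proof.* This repeats the ultrapower computation for $\ell_p$. Take disjoint positive unit vectors $x_i$ in a model and let $s_n=\|\sum_{i\le n}x_i\|$. If $s_n\le C$ for all $n$, the elements $x_i/C$ contradict (Q); so $s_n\to\infty$. Let $c_n=s_n^{-1}\sum_{i\le n}x_i$, whose pieces $x_i/s_n$ have norm $1/s_n$. Given $\varepsilon$, group the pieces into consecutive blocks, closing a block when its norm reaches $\varepsilon/2$. Blocks have norm $\le\varepsilon/2+1/s_n\le\varepsilon$ for large $n$. By (Q) fewer than $m(\varepsilon/2)$ blocks are closed, so with the unfinished last one there are at most $m(\varepsilon/2)$ blocks, a bound independent of $n$. Let $e$ be the class of $(c_n)$ in an ultrapower; the decompositions pass to $e$. Take a separable elementary submodel containing $e$ and such decompositions for $\varepsilon=1/k$, $k\ge1$. $\square$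

Every model below contains $M_0$ (as an elementary submodel of $\mathfrak M$). By Kakutani, the ideal generated by $e$ is lattice isomorphic to some $C(\Omega)$ with $e\leftrightarrow1$, so lattice identities in it can be checked pointwise.

## 5. Signs under $e$ and a translation invariant type

How should we enlarge a model without leaving the old bands? In $L_p(\{\pm1\}^{\omega_1})$ we add one more independent sign $u$ with $|u|=1$. In a general theory "independent fair sign" has no meaning, but one property of it does: multiplying it by any old sign function changes nothing. We now find a type with this property.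

**5.1 The group $R_e$.** Let $R_e=\{x:|x|=e\}$ and $x\cdot y=e-|x-y|$. In $C(\Omega)$ these are the $\pm1$-valued functions with the pointwise product. So $R_e$ is an abelian group of exponent $2$ with identity $e$, $(-e)\cdot x=-x$, and $|xz-yz|=|x-y|$. (In formulas we use $(e-|x-y|)\vee(-e)$, which always lies in $[-e,e]$, hence in the unit ball, and agrees with $x\cdot y$ on $R_e$.)

(a) *$R_e$ is a definable set, with $\mathrm{dist}(x,R_e)=\||x|-e\|$ in every model.* If $|r|=e$ then $||x|-e|\le|x-r|$; this is $\ge$. For $\le$ let $P$ be the projection onto the band of $x^+$ and $x'=Pe-(1-P)e\in R_e$. On the band of $P$ we have $x=|x|$, on its complement $x=-|x|$, so $|x-x'|=\big||x|-e\big|$.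

(b) *For a model $M\supseteq M_0$, every $t\in R_e(M)$ is a product of elements of $R_e(M)$ arbitrarily close to $e$.* Let $e=\sum_je_j$ as in 4.4, with norms $\le\varepsilon$; in $C(\Omega)$ the $e_j$ are disjoint with sum $1$, so they are $0/1$-valued. Put $t^{(j)}=e-2(e_j\wedge t^-)$, which equals $t$ on $e_j$ and $e$ elsewhere. Then $t=\prod_jt^{(j)}$ and $|t^{(j)}-e|\le2e_j$.

**5.2 Proposition.** *Let $M\supseteq M_0$ be a separable model. There is $q\in S_1(M)$ with $q\vdash x\in R_e$ and $t\cdot q=q$ for all $t\in R_e(M)$.*

**Example.** Let $M=L_1(\{\pm1\}^\omega)\prec L_1(\{\pm1\}^{\omega_1})$ as in Section 1, $e=1$, and let $u$ be the coordinate function with index $\omega$. For $t\in R_e(M)$, multiplying coordinate $\omega$ by $t$ is a measure preserving transformation; it induces an automorphism that fixes $M$ and sends $u$ to $tu$. So $\mathrm{tp}(u/M)$ is translation invariant.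

*Proof of 5.2.* The group $G=R_e(M)$ acts on the nonempty compact space $S_R(M)$ of types over $M$ of elements of $R_e$, by homeomorphisms which are $d$-isometries. Moreover $d(tp,p)\le\|t-e\|$, because $|tx-x|=|t-e|$. By Zorn let $Y\subseteq S_R(M)$ be a minimal nonempty closed invariant set.

**Step 1 ($Y$ is $d$-compact).** Given $\varepsilon>0$, $\omega$-stability covers $Y$ by countably many closed $d$-balls of radius $\varepsilon$, each logic-closed. By Baire, some nonempty relatively open $U\subseteq Y$ has $d$-diameter $\le2\varepsilon$. The set $Y\setminus GU$ is closed, invariant and not all of $Y$, so $GU=Y$ by minimality. By compactness finitely many translates of $U$ cover $Y$, and these have $d$-diameter $\le2\varepsilon$ too. So $(Y,d)$ is totally bounded. It is $d$-closed, hence complete, hence compact. The $d$-topology is compact and refines a Hausdorff topology, so the two agree on $Y$.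

**Step 2 (the acting group is trivial).** Let $\iota:G\to\mathrm{Iso}(Y,d)$ be the action and $\Gamma$ the closure of $\iota(G)$ in the compact group $\mathrm{Iso}(Y,d)$. $\Gamma$ is compact, abelian, of exponent $2$. It acts transitively: each orbit $\Gamma y$ is closed and contains $Gy$, whose closure is closed and invariant, hence $Y$. A continuous character $\chi$ of $\Gamma$ has values $\pm1$. Since $d(tp,p)\le\|t-e\|$ for all $p$, $\chi\circ\iota$ is norm continuous, so it equals $1$ near $e$. By 5.1(b) it is $1$ on all of $G$, and $\chi=1$ by density. Characters of a compact abelian group separate points, so $\Gamma$ is trivial and $Y$ is a point $q$. $\square$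

Fix $M$ and $q$ as in 5.2.

**5.3 Invariance beyond $M$.** *If $A\supseteq M$, $t\in R_e(\mathfrak M)\cap\mathrm{dcl}(A)$ and $u\models q|A$, then $tu\models q|A$.*

*Proof.* For a formula $\varphi(x,y)$ over $M$ let $\psi(x,z,y)=\varphi(z\cdot x,y)$. By 5.2, $d_q\psi(z,y)=d_q\varphi(y)$ for $z\in R_e(M)$ and $y\in M$. Since $R_e$ is a definable set and $M\prec\mathfrak M$, this holds for all $z\in R_e(\mathfrak M)$ and $y\in\mathfrak M$. So for $b\in A$ we get $\varphi(tu,b)=\psi(u,t,b)=d_q\psi(t,b)=d_q\varphi(b)$. $\square$

**5.4.** *$q$ is not realized in $M$.* If $x\in M$ realized $q$, so would $-x=(-e)\cdot x$; a type realized in $M$ has only one realization, so $x=-x$, against $|x|=e\ne0$.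

## 6. Cubes of signs

From finitely many independent signs we build a cube $\{\pm1\}^{2^l}$ of signs, in which "independent" can be read off from Hamming distance.

**6.1 Notation.** Let $w_1,\dots,w_l$ be a Morley sequence of $q$ over $M$, $\Lambda=\{\pm1\}^l$, $K=2^l=|\Lambda|$, and
$$a_\eta=\bigwedge_j\tfrac{e+\eta_jw_j}2\qquad(\eta\in\Lambda),\qquad a_\Delta=\sum_{\eta\in\Delta}a_\eta\qquad(\Delta\subseteq\Lambda).$$
Pointwise, $a_\eta$ is the indicator of $\{w=\eta\}$, so the $a_\eta$ are disjoint with sum $e$. For $h:\Lambda\to\{\pm1\}$ put $t_h=\sum_\eta h(\eta)a_\eta\in R_e$; then $t_ht_g=t_{hg}$. Call $h$ *balanced* if it takes each value $K/2$ times. For example, when $l=1$ we have $K=2$; of the four functions $h$, the balanced ones are $\pm\mathrm{id}$, with $t_h=\pm w_1$, and the constants give $t_h=\pm e$. For a permutation $\pi$ of $\Lambda$ let $w_j^\pi=\sum_\eta\pi(\eta)_ja_\eta$. On $a_\eta$ the vector $w^\pi$ has the value $\pi(\eta)$, so the corresponding components are $a^\pi_\eta=a_{\pi^{-1}(\eta)}$.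

**6.2 Claim.** *If $(v,w_1,\dots,w_l)$ is a Morley sequence of $q$ over $M$, so is $(v,w_1^\pi,\dots,w_l^\pi)$; likewise without $v$.*

*Proof.* We reduce to one edge of the cube, where 5.3 applies. From $a^\pi_\eta=a_{\pi^{-1}(\eta)}$ we get $(w^\pi)^\tau=w^{\tau\pi}$. Transpositions along the edges of a connected graph generate the full symmetric group, so let $\pi$ be the transposition of $\eta^1,\eta^2$ that differ only in coordinate $i$. Then $w_j^\pi=w_j$ for $j\ne i$. And $w_i^\pi=c\,w_i$, where $c=e-2b$ and $b=a_{\eta^1}+a_{\eta^2}=\bigwedge_{j\ne i}\frac{e+\eta^1_jw_j}2$ ($b=e$ if $l=1$). So $c\in R_e\cap\mathrm{dcl}(M,w_j:j\ne i)$. By permutation symmetry $w_i\models q|Mv(w_j)_{j\ne i}$. By 5.3 also $cw_i\models q|Mv(w_j)_{j\ne i}$. Permute back. $\square$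

**6.3 Consequences.**

(a) *If $h$ is balanced and $(v,w_1,\dots,w_l)$ is Morley, then $t_h\models q|Mv$.* Both $h$ and $\eta\mapsto\eta_1$ take each value $K/2$ times, so some permutation has $\pi(\eta)_1=h(\eta)$. Then $t_h=w_1^\pi$, which realizes $q|Mv$ by 6.2.

(b) *$\|a_\Delta\|$ depends only on $|\Delta|$.* By 6.2, $w$ and $w^\pi$ have the same type over $M$, and $a^\pi_\Delta=a_{\pi^{-1}(\Delta)}$. *Hence, if $\delta>0$, $0<\beta\le1/m(\delta/2)$ and $|\Delta|\le\beta K$, then $\|a_\Delta\|<\delta/2$:* otherwise, as $m(\delta/2)|\Delta|\le K$, there are $m(\delta/2)$ disjoint sets of size $|\Delta|$, giving $m(\delta/2)$ disjoint positive elements of norm $\ge\delta/2$ with sum $\le e$, against (Q). Here $\beta$ does not depend on $l$.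

## 7. $d$-isolated types and economical models

After adding $u$ to $M$ we must close up to a model, and we want to add only what is forced.

**Definition.** $p\in S_n(A)$ is *$d$-isolated* if every $d$-ball around $p$ contains a logic-open neighborhood of $p$.

**Example.** If $a\in A$, then $\mathrm{tp}(a/A)$ is $d$-isolated by the conditions $d(x,a)<\varepsilon$. Over a model $M$ there are no other examples: if $p\in S_1(M)$ is $d$-isolated, then for each $\varepsilon$ some open neighborhood $[\psi<s]$ of $p$ lies in the $\varepsilon$-ball, and $M$ contains an $m$ with $\psi(m)<s$. So a realization of $p$ has distance $\le\varepsilon$ from $M$ for every $\varepsilon$ and lies in $M$. By 5.4, $q$ is not $d$-isolated.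

**7.1.** *If $A$ is separable, $d$-isolated types are dense in $S_1(A)$.* Let $U_0$ be nonempty and open. Given $U_k$, take a nonempty open $V$ with $\overline V\subseteq U_k$. By $\omega$-stability and Baire one of countably many closed $d$-balls of radius $2^{-k-1}$ covering $\overline V$ has interior in $\overline V$; intersecting with $V$ and shrinking gives a nonempty open $U_{k+1}$ with $\overline{U_{k+1}}\subseteq U_k$ and $d$-diameter $\le2^{-k}$. By compactness $\bigcap_k\overline{U_k}=\bigcap_kU_k\ne\emptyset$, and it is a single type $p\in U_0$. As $U_{k+1}$ is an open neighborhood of $p$ of $d$-diameter $\le2^{-k}$, $p$ is $d$-isolated.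

**7.2.** *If $p\in S_n(A)$ is $d$-isolated, then $x\mapsto\mathrm{dist}(x,p(\mathfrak M))$ is an $A$-definable predicate.* By homogeneity it equals $d(\mathrm{tp}(x/A),p)$, so we show that $d(\cdot,p)$ is continuous on $S_n(A)$. It is lower semicontinuous since closed $d$-balls are logic-closed. For upper semicontinuity let $d(q_0,p)=\rho_0$ and $\sigma>0$. Let $\psi\ge0$ over $A$ and $s>0$ satisfy $\psi(p)=0$ and $[\psi<s]\subseteq\{d(\cdot,p)\le\sigma\}$. The open set
$$\big[\inf_y\max(d(x,y)\mathbin{\dot-}\rho_0,\psi(y))<\min(s,\sigma)\big]$$
contains $q_0$: let $y\models p$ with $d(x,y)=\rho_0$. If $x$ satisfies it, some $y$ has $d(x,y)<\rho_0+\sigma$ and $d(\mathrm{tp}(y/A),p)\le\sigma$, so $d(\mathrm{tp}(x/A),p)\le\rho_0+2\sigma$.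

**7.3.** (i) *If $\mathrm{tp}(a/A)$ and $\mathrm{tp}(b/Aa)$ are $d$-isolated, so is $\mathrm{tp}(ab/A)$.* Given $\varepsilon>0$, take $\psi(x,y)\ge0$ over $A$ and $s>0$ with $\psi(a,b)=0$ and: $\psi(a,y)<s$ implies $d(\mathrm{tp}(y/Aa),\mathrm{tp}(b/Aa))\le\varepsilon$. Take $0<\delta\le\varepsilon$ such that $d(x,x')<\delta$ implies $|\psi(x,y)-\psi(x',y)|<s/2$. By 7.2 the conditions $\mathrm{dist}(x,\mathrm{tp}(a/A)(\mathfrak M))<\delta$ and $\psi(x,y)<s/2$ define an open neighborhood of $\mathrm{tp}(ab/A)$. If $(x,y)$ satisfies them, there is $a'\equiv_Aa$ with $d(x,a')<\delta$, so $\psi(a',y)<s$. Applying an automorphism over $A$ that takes $a$ to $a'$, there is $b'$ with $a'b'\equiv_Aab$ and $d(y,b')\le\varepsilon$. So the neighborhood lies in the $\varepsilon$-ball (max metric on tuples).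

(ii) *Subtuples of $d$-isolated tuples are $d$-isolated.* If $[\psi(x,y)<s]$ is a neighborhood of $\mathrm{tp}(ab/A)$ inside its $\varepsilon$-ball, then $[\inf_y\psi(x,y)<s]$ is a neighborhood of $\mathrm{tp}(a/A)$ inside its $\varepsilon$-ball.

(iii) *If $b_j\to b$ and all $\mathrm{tp}(b_j/A)$ are $d$-isolated, so is $\mathrm{tp}(b/A)$.* Given $\varepsilon$, pick $j$ with $d(b_j,b)<\varepsilon$ and let $\chi_j$ be the distance to $\mathrm{tp}(b_j/A)(\mathfrak M)$. The open set $[\inf_y\max(d(x,y)\mathbin{\dot-}\varepsilon,\chi_j(y))<\varepsilon]$ contains $\mathrm{tp}(b/A)$ (take $y=b_j$). If $x$ satisfies it, there is $y$ with $d(x,y)<2\varepsilon$, then $b_j'\equiv_Ab_j$ with $d(y,b_j')<\varepsilon$, then $b'\equiv_Ab$ with $d(b_j',b')<\varepsilon$. So $d(x,b')<4\varepsilon$.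

**7.4.** *For separable $A$ there is a separable model $N\supseteq A$ all of whose elements have $d$-isolated type over $A$.* By bookkeeping construct a sequence $(a_k)$ such that it contains a dense subset of $A$; each $\mathrm{tp}(a_k/Aa_{<k})$ is $d$-isolated; and for every $\varphi$ from a countable dense set of formulas, every tuple $\bar a$ from the sequence and every rational $\sigma>0$, some $a_k$ satisfies $\varphi(a_k,\bar a)<\inf_x\varphi(x,\bar a)+\sigma$. Elements of $A$ are allowed at any stage by the example above. The last requirement is met by 7.1, since the condition defines a nonempty open set of types over the separable set $Aa_{<k}$. By Tarski–Vaught the closure $N$ of $\{a_k\}$ is a model containing $A$. By 7.3(i) and induction $\mathrm{tp}(a_0\dots a_k/A)$ is $d$-isolated, by (ii) so is $\mathrm{tp}(a_k/A)$, and by (iii) so is the type over $A$ of every element of $N$.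

## 8. Could a vector disjoint from $M$ be forced by $u$?

If $N$ is an economical model over $Mu$, could $N$ contain a $y\ne0$ disjoint from $M$? The following is what we need.

**8.1 Proposition.** *Let $M\supseteq M_0$ be a separable model, $q$ as in 5.2, $u\models q$. There is no $y\in\mathfrak M$ with $\|y\|=1$, $y\perp M$ and $\mathrm{tp}(y/Mu)$ $d$-isolated.*

The proof takes this section and the next. Suppose there is such a $y$. Think of it as a continuous, many-valued function of $u$. We show that close signs have close values, independent signs have disjoint values, and the values over one sign are indistinguishable.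

**8.2 The sets $X_{u'}$.** For $u'\models q$ let $X_{u'}$ be the set of realizations of the conjugate of $\mathrm{tp}(y/Mu)$ under an automorphism over $M$ taking $u$ to $u'$. By 7.2, $\mathrm{dist}(x,X_u)$ is $Mu$-definable, so it is a continuous function of $\mathrm{tp}(x,u/M)$ on the closed set of types over $M$ of pairs $(x,z)$ with $z\models q$. By Tietze it extends to an $M$-definable predicate $\chi(x,z)\ge0$, with $x,z$ in the unit ball. By conjugation $\chi(x,u')=\mathrm{dist}(x,X_{u'})$ for all $u'\models q$. All elements of $X_{u'}$ have norm $1$ and are disjoint from $M$.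

**8.3 (H).** *There is $\delta>0$ such that if $u',u''\models q$ and $\|u'-u''\|\le\delta$, then every $y'\in X_{u'}$ is within $\frac14$ of some $y''\in X_{u''}$.* By uniform continuity choose $\delta$ with $|\chi(x,u')-\chi(x,u'')|<\frac14$. Then $\chi(y',u')=0$ gives $\mathrm{dist}(y',X_{u''})<\frac14$.

**8.4 (O).** *If $u'\models q$ and $u''\models q|Mu'$, then $X_{u'}\perp X_{u''}$.*

*Proof.* Let
$$\Psi(x,v)=\sup_{\|z\|\le1}\big(\||x|\wedge|z|\|-\chi(z,v)\big),$$
an $M$-definable predicate, $1$-Lipschitz in $x$. For $v\models q$ we have $\Psi(x,v)=\sup_{z\in X_v}\||x|\wedge|z|\|$, because $z\mapsto\||x|\wedge|z|\|$ is $1$-Lipschitz and $\chi(z,v)=\mathrm{dist}(z,X_v)$.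

**Step 1 (fresh signs give disjoint values).** Since $X_{u'}\perp M$, $\Psi(x,u')=0$ for $x\in M$ and $u'\models q$. So $d_q\Psi=0$ on $M$, hence on $\mathfrak M$. Therefore $\Psi(a,u'')=0$ whenever $u''\models q|Ma$.

**Step 2 ($\Psi(\cdot,u'')$ is constant on $X_{u'}$).** Let
$$\Theta(c)=\sup_{x,x'}\big(|\Psi(x,c)-\Psi(x',c)|-\chi(x,u')-\chi(x',u')\big),$$
an $Mu'$-definable predicate. For $c\in M$, $\Psi(\cdot,c)$ is constant on $X_{u'}$, whose elements have one type over $Mu'$; by the Lipschitz property $\Theta(c)\le0$. Since $q|Mu'$ is approximately finitely satisfiable in $M$, $\Theta(u'')\le0$. For $x,x'\in X_{u'}$ this says $\Psi(x,u'')=\Psi(x',u'')$.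

**Step 3 (one good point).** Pick $y_1\in X_{u'}$ and $u^*\models q|Mu'y_1$. Since $u^*\equiv_{Mu'}u''$, an automorphism over $Mu'$ taking $u^*$ to $u''$ sends $y_1$ to some $y_2\in X_{u'}$ with $u''\models q|Mu'y_2$. So $\Psi(y_2,u'')=0$ by Step 1, and $\Psi(\cdot,u'')=0$ on $X_{u'}$ by Step 2. $\square$

**8.5 (U).** *If $B\supseteq M$ and $u'\models q|B$, all elements of $X_{u'}$ have the same type over $Bu'$.*

*Proof.* Let $b$ be a tuple from $B$. By symmetry $\mathrm{tp}(b/Mu')$ is the nonforking extension of $\mathrm{tp}(b/M)$, hence approximately finitely satisfiable in $M$. For a formula $\varphi$ over $M$ the predicate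
$$\Theta_\varphi(c)=\sup_{x,x'\in X_{u'}}|\varphi(x,u',c)-\varphi(x',u',c)|$$
is $Mu'$-definable, because $X_{u'}$ is a definable set. It vanishes on $M$, so it vanishes at $b$. $\square$

**8.6 The cube of sets.** Let $\delta$ be as in (H). Fix $\beta\in(0,\frac13]$ with $\beta\le1/m(\delta/2)$, and put $\theta=\beta/2$, $\rho=1-2\theta$. These are fixed before $l$. For $l\ge1$ take a Morley sequence $w_1,\dots,w_l$ and $\Lambda$, $K=2^l$ as in 6.1. Put $B=M\cup\{w_1,\dots,w_l\}$ and choose a new $u\models q|B$. (The predicate $\chi$ and $\delta$ do not depend on which realization of $q$ we use.) Let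
$$W=B\cup\{u\},\qquad\mathcal Q=\{\pm1\}^\Lambda,\qquad u_f=t_fu,\qquad X_f=X_{u_f}\qquad(f\in\mathcal Q).$$

(1) *All elements of $X_f$ have the same type over $W$, and $X_f$ is invariant under $\mathrm{Aut}(\mathfrak M/W)$.* By 5.3, $u_f\models q|B$. By (U) all elements of $X_f$ have the same type over $Bu_f$. Since $u=t_fu_f$ and $t_f\in\mathrm{dcl}(B)$, the sets $Bu_f$ and $W$ are interdefinable. An automorphism over $W$ fixes $M$ and $u_f$, so it preserves $X_f$.

(2) *If $fg$ is balanced, then $X_f\perp X_g$.* The sequence $(w_1,\dots,w_l,u_g)$ is Morley, hence so is $(u_g,w_1,\dots,w_l)$. So $t_{fg}\models q|Mu_g$ by 6.3(a). Now $u_f=t_ft_gu_g=u_g\cdot t_{fg}$, so $u_f\models q|Mu_g$ by 5.3 with $A=Mu_g$ and $t=u_g$. Apply (O).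

(3) *If $\Delta=\{\eta:f(\eta)\ne f'(\eta)\}$ has $|\Delta|\le\beta K$, then $\|u_f-u_{f'}\|\le\delta$,* because $\|u_f-u_{f'}\|=\|t_f-t_{f'}\|=2\|a_\Delta\|$ and 6.3(b) applies. Call such pairs $(f,f')$ *good*.

So we have sets of unit vectors indexed by a large cube $\mathcal Q$, close at Hamming distance $\le\beta K$ and disjoint at distance exactly $K/2$. We show that this is impossible for large $l$.

## 9. Small sets in the cube, and an orientation of its pairs

Call $\mathcal S\subseteq\mathcal Q$ *admissible* if no $f,g\in\mathcal S$ have $fg$ balanced. Let $f$ be uniform in $\mathcal Q$, let $f'$ be obtained by flipping each coordinate independently with probability $\theta=\frac{1-\rho}2$, and let $p(f,f')=\mathbb P(f'\mid f)$, which is symmetric.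

**9.1 Lemma.** *An admissible $\mathcal S$ has $|\mathcal S|\le2^K/K$. If $\emptyset\ne A\subseteq\mathcal S$, then*
$$\mathbb P(f'\in A\mid f\in A)\le\eta_K:=K^{-(1-\rho)/(1+\rho)},\tag{9.1}$$
*and $\eta_K\to0$ as $l\to\infty$.*

*Proof.* The $K$ Walsh characters $r_i:\Lambda\to\{\pm1\}$ form a subgroup of $\mathcal Q$. For $i\ne j$, $r_ir_j$ is a nontrivial character, hence balanced. Two elements $hr_i\ne hr_j$ of a coset have product $r_ir_j$. So each of the $2^K/K$ cosets meets $\mathcal S$ at most once. Thus $\alpha=|A|/2^K\le1/K$, and (F5) gives $\mathbb P(f'\in A\mid f\in A)\le\alpha^{2/(1+\rho)-1}\le K^{-(1-\rho)/(1+\rho)}$. As $\rho<1$ is fixed, $\eta_K\to0$. $\square$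

**9.2 The argument in $L_1$.** Suppose first that the $X_f$ were single vectors $y_f$ of norm $1$ in some $L_1(\mu)$, with $y_f\perp y_g$ for $fg$ balanced and $\|y_f-y_{f'}\|\le\frac14$ for good pairs. At a point $\omega$ write $h(f)=|y_f(\omega)|$. Up to null sets $\{h>s\}$ is admissible for every $s\ge0$, so by (9.1)
$$\sum_{f,f'}p(f,f')\min(h(f),h(f'))=\int_0^\infty\sum_{f,f'\in\{h>s\}}p(f,f')\,ds\le\eta_K\int_0^\infty|\{h>s\}|\,ds=\eta_K\sum_fh(f).$$
Integrate over $\omega$ and divide by $2^K$: $\mathbb E\,\||y_f|\wedge|y_{f'}|\|\le\eta_K$. For good pairs $|y_f|-|y_f|\wedge|y_{f'}|\le|y_f-y_{f'}|$ gives $\||y_f|\wedge|y_{f'}|\|\ge\frac34$, and a random pair is good with probability tending to $1$ (the distance has mean $\theta K=\beta K/2$). For large $K$ this is a contradiction.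

**9.3 Where additivity of the norm was used.** The pointwise bound holds only after summing over $f$, and $L_1$ lets us exchange $\sum_f$ with the norm. In a general lattice the order-to-norm device is Lemma 4.3, which wants a bound for one vector at a time, of the form
$$\sum_{f'}p(f,f')Q_{f'}|y_f|\le\eta|y_f| .$$
With $Q_{f'}$ the projection onto the band of the $f'$-vectors, no argument from admissibility alone gives this. Let $\mathcal S$ be the Hamming ball around $f$ of the largest integer radius $<K/4$. Any two of its points have distance $<K/2$, so it is admissible. But $\theta\le\frac16<\frac14$, so $\mathbb P(f'\in\mathcal S\mid f)\to1$. At a place where exactly the vectors of this $\mathcal S$ live, the center $f$ meets almost all of its noisy neighbors. There is a second problem: in our situation a good pair gives that $y_{f'}$ is close to *some* element of $X_f$, not to a chosen $y_f$.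

The way past the first point is not to charge an overlap of $f$ and $f'$ to both. At each place, orient every pair $\{f,f'\}$, assigning the place to one of the two, so that *every* $f$ present there loses to few of its noisy neighbors. In the ball the center then wins most of its pairs. The second point is handled by building the orientation into band projections that are invariant under $\mathrm{Aut}(\mathfrak M/W)$, so that (U) makes all elements of $X_f$ equally good.

**9.4 Projections indexed by admissible sets.** Let $P_f$ be the projection onto the band of $\mathfrak M$ generated by $X_f$ (it exists by 4.2), and for $\mathcal S\subseteq\mathcal Q$ let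
$$\Pi_{\mathcal S}=\prod_{f\in\mathcal S}P_f\prod_{f\notin\mathcal S}(1-P_f).$$
This is the part of $\mathfrak M$ where exactly the $f\in\mathcal S$ are present. The $\Pi_{\mathcal S}$ are mutually disjoint band projections and $\sum_{\mathcal S}\Pi_{\mathcal S}=I$. They commute with $\mathrm{Aut}(\mathfrak M/W)$, because each $X_f$ is invariant. If $y\in X_f$ and $f\notin\mathcal S$, then $\Pi_{\mathcal S}y=0$. And $\Pi_{\mathcal S}=0$ unless $\mathcal S$ is admissible: if $f,g\in\mathcal S$ have $fg$ balanced, then $X_f\perp X_g$ by 8.6(2), so $P_fP_g=0$.

**9.5 The orientation.** Let $\mathcal S$ be admissible. By (9.1), averaging over $g\in A$, every nonempty $A\subseteq\mathcal S$ contains a $g$ with $\sum_{f'\in A}p(g,f')\le\eta_K$. Remove such elements one after the other, starting with $A=\mathcal S$. This enumerates $\mathcal S=\{g_1,\dots,g_n\}$, $n=|\mathcal S|$, with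
$$\sum_{j\ge i}p(g_i,g_j)\le\eta_K\qquad(1\le i\le n).\tag{9.2}$$
For $f\ne f'$ define $t_{\mathcal S}(f,f')\in\{0,1\}$ ("$f$ wins against $f'$ on $\mathcal S$") as follows. It is $1$ if $f\in\mathcal S\not\ni f'$, and $0$ if $f\notin\mathcal S\ni f'$. If $f=g_i$ and $f'=g_j$, it is $0$ when $i<j$ and $1$ when $i>j$. If neither is in $\mathcal S$, decide by a fixed linear order of $\mathcal Q$. Then $t_{\mathcal S}(f,f')+t_{\mathcal S}(f',f)=1$. An $f=g_i\in\mathcal S$ loses only to the $g_j$ with $j>i$, so (9.2) gives
$$\sum_{f'\ne f}p(f,f')\,(1-t_{\mathcal S}(f,f'))\le\eta_K\qquad(f\in\mathcal S).\tag{9.3}$$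
Let $T_{ff'}=\sum_{\mathcal S\text{ admissible}}t_{\mathcal S}(f,f')\Pi_{\mathcal S}$. These are band projections commuting with $\mathrm{Aut}(\mathfrak M/W)$, and $T_{ff'}=I-T_{f'f}$.

**9.6 End of the proof of 8.1.** Fix $y_f\in X_f$ for each $f\in\mathcal Q$ and put $\ell(f,f')=\|(1-T_{ff'})y_f\|$ for $f\ne f'$, the norm of what $f$ loses to $f'$.

**Upper bound: losses are small on average.** Only $\mathcal S\ni f$ contribute to $y_f$, so by (9.3)
$$\sum_{f'\ne f}p(f,f')(1-T_{ff'})|y_f|=\sum_{\mathcal S\ni f}\Big(\sum_{f'\ne f}p(f,f')(1-t_{\mathcal S}(f,f'))\Big)\Pi_{\mathcal S}|y_f|\le\eta_K|y_f| ,$$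
where $\mathcal S$ ranges over admissible sets. This is the one-vector bound that Lemma 4.3 wants. For $l$ large, $\eta_K\le\eta(\frac18)$, and the lemma gives
$$\sum_{f'\ne f}p(f,f')\,\ell(f,f')\le\tfrac18\qquad\text{for every }f.\tag{9.4}$$

**Lower bound: in a good pair somebody loses.** Let $(f,f')$ be good, $f\ne f'$. By 8.6(3) and (H) there is $y\in X_f$ with $\|y-y_{f'}\|\le\frac14$. By 8.6(1), $y\equiv_Wy_f$, so some $\sigma\in\mathrm{Aut}(\mathfrak M/W)$ has $\sigma y_f=y$. Since $T_{ff'}$ commutes with $\sigma$,
$$\|T_{ff'}y_f\|=\|T_{ff'}y\|\le\|T_{ff'}y_{f'}\|+\tfrac14=\|(1-T_{f'f})y_{f'}\|+\tfrac14=\ell(f',f)+\tfrac14 .$$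
Hence
$$1=\|y_f\|\le\ell(f,f')+\ell(f',f)+\tfrac14.\tag{9.5}$$

**Comparison.** The Hamming distance of $f$ and $f'$ is binomial with mean $\theta K=\beta K/2$, so by Chebyshev it exceeds $\beta K$ with probability at most $1/(\theta K)$. Also $\mathbb P(f=f')=(1-\theta)^K\to0$. So for $l$ large, $\mathbb P((f,f')\text{ good},\ f\ne f')\ge\frac12$. Taking expectations in (9.5), and using (9.4) and the symmetry of the law of $(f,f')$,
$$\tfrac12\cdot\tfrac34\le2\,\mathbb E\big[\ell(f,f')1_{f\ne f'}\big]\le2\cdot\tfrac18 ,$$
that is, $\frac38\le\frac14$. This contradiction proves Proposition 8.1. $\square$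

## 10. The narrow model and the wide model

**10.1 The property that is carried along.** Let $w=\sum_{n\ge1}2^{-n}|x_n|$ with $(x_n)$ dense in the unit ball of $M_0$; $\|w\|\le1$. For a model $M\ni w$ consider

$$\text{(W)}\qquad\big\|\,|x|-|x|\wedge nw\,\big\|\to0\ \text{ as }n\to\infty,\ \text{ for all }x\in M.$$

*(W) holds iff $z\in M$, $z\perp w$ implies $z=0$.* If the latter holds, the band generated by $w$ in $M$ is all of $M$. So $|x|\wedge nw\uparrow P_w|x|=|x|$ by (F4), and the increasing sequence converges in norm by 4.2, necessarily to its supremum $|x|$. Conversely, if (W) holds and $z\perp w$, then $|z|\wedge nw=0$ for all $n$, so $z=0$.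

*(W) holds for $M_0$.* If $z\in M_0$ and $z\perp w$, then $|z|\wedge2^{-n}|x_n|\le|z|\wedge w=0$, so $z\perp x_n$ for all $n$; by density $z\perp z$ and $z=0$.

**10.2 The chain.** We build an elementary chain $(M_i)_{i<\omega_1}$ of separable models with (W), starting with $M_0$.

**Successor steps.** Given $M_i$, let $q_i\in S_1(M_i)$ be as in 5.2 and $u_i\models q_i$. By 7.4 let $M_{i+1}\supseteq M_i\cup\{u_i\}$ be a separable model all of whose elements have $d$-isolated type over $M_iu_i$. Let $z\in M_{i+1}$ with $z\perp w$. For $x\in M_i$, (W) for $M_i$ gives $|z|\wedge|x|=\lim_n|z|\wedge(|x|\wedge nw)=0$. So $z\perp M_i$. If $z\ne0$, then $y=z/\|z\|\in M_{i+1}$ has norm $1$, is disjoint from $M_i$ and has $d$-isolated type over $M_iu_i$, against Proposition 8.1. So $z=0$, and (W) holds for $M_{i+1}$.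

**Limit steps.** Take $M_\lambda=\overline{\bigcup_{i<\lambda}M_i}$. Since $|x|\mapsto|x|\wedge nw$ is $1$-Lipschitz, (W) passes to the closure.

**10.3 The model $N_1$.** Let $N_1=\bigcup_{i<\omega_1}M_i$. It is closed, since a convergent sequence lies in some $M_i$. It is a model and satisfies (W), so $w$ is a weak order unit of $N_1$. By 5.4, $u_i\in M_{i+1}\setminus M_i$, so the chain is strictly increasing. Hence $N_1$ is nonseparable: a countable dense set would lie in some closed $M_i$. As a union of $\omega_1$ separable sets it has density $\omega_1$.

*Every disjoint family $(x_\alpha)$ of nonzero elements of $N_1$ is countable.* The elements $|x_\alpha|\wedge w$ are nonzero by (W) and pairwise disjoint, and finite sums of them are $\le w$, so have norm $\le1$. By (Q), for each $\gamma>0$ fewer than $m(\gamma)$ of them have norm $\ge\gamma$. Let $\gamma=1/k$, $k\ge1$.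

**10.4 The model $N_2$.** Every model of $T$ is infinite dimensional, so it contains an infinite disjoint sequence of unit vectors. By compactness and Löwenheim–Skolem there is a model $N_2$ of density $\omega_1$ containing pairwise disjoint unit vectors $(c_\alpha)_{\alpha<\omega_1}$; note that $\|c_\alpha-c_\beta\|\ge1$ for $\alpha\neq\beta$.

**10.5 Proof of Theorems A and B.** If $T$ is $\omega$-stable, $N_1$ and $N_2$ are the two models of density $\omega_1$ described in Theorem B. Lattice isomorphisms preserve disjointness, so $N_1\not\cong N_2$, and $T$ is not $\omega_1$-categorical. Now let $T$ be arbitrary and suppose it is $\kappa$-categorical for some uncountable $\kappa$. By Lemma 3.1, $T$ is $\omega$-stable. By Morley's theorem (F1), $T$ is $\omega_1$-categorical, which has just been excluded. So $T$ is not $\kappa$-categorical for any uncountable $\kappa$. Since $T$ has models of every uncountable density, by compactness and Löwenheim–Skolem, it has at least two in each. This is Theorem B. The case $L=L_{BL}$, $T=\mathrm{Th}(E)$ is Theorem A: no infinite dimensional Banach lattice is uncountably categorical. $\blacksquare$
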